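\title{Equally spaced points are the best norming sets for polynomials on the circle}

\begin{abstract}
For an $N$-point subset $E$ of the unit circle and $1\le n<N$, let $K_n(E)$ be the best constant in the inequality $\max_{|z|=1}|P(z)|\le K\max_{\zeta\in E}|P(\zeta)|$ for complex polynomials $P$ of degree at most $n$. We prove that $K_n(E)$ is minimal exactly when $E$ is a rotation of the set of $N$-th roots of unity. The proof attaches a constant $K_J(E)$ to each of the $N$ gaps of $E$ and shows that these constants cannot all be lowered at once: if $K_J(\tilde E)\le K_J(E)$ for every $J$, then $\tilde E$ is a rotation of $E$. The ratios of the numbers $K_J(E)-1$ are global coordinates on the space of configurations modulo rotation. The minimal constant depends only on $n/N$, and we compute it when $n\mid N$ and when $(N-n)\mid N$.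
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb T=\{z\in\mathbb C:|z|=1\}$, and let $\mathbb P_n$ be the space of complex polynomials of degree at most $n$. For a compact set $F\subset\mathbb C$ write $\|f\|_F=\max_{\zeta\in F}|f(\zeta)|$. A polynomial $P\in\mathbb P_n$ is determined by its values at any $N>n$ points of $\mathbb T$. How well these values control the size of $P$ on the whole circle depends on where the points lie. For a set $E\subset\mathbb T$ with $N>n$ points the loss is measured by
\[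
K_n(E)=\max_{P\in\mathbb P_n,\ P\not\equiv0}\frac{\|P\|_{\mathbb T}}{\|P\|_E},
\]
the best constant in the inequality $\|P\|_{\mathbb T}\le K\|P\|_E$. The maximum exists because $\|\cdot\|_E$ is a norm on the finite-dimensional space $\mathbb P_n$ when $N>n$; for $N\le n$ some $P\not\equiv0$ vanishes on $E$ and no such constant exists. The best that $N$ points can do is
\[
K_{n,N}=\min_{E\subset\mathbb T,\ \operatorname{card}E=N}K_n(E)
\]
(that the minimum is attained is part of Theorem~\ref{thm:A}). The obvious candidate for the minimizer is the set $E_N=\{e^{2\pi ik/N}:k=1,\dots,N\}$ of $N$-th roots of unity. It is known that there is an absolute constant $C$ with $K_{n,N}\le K_n(E_N)\le C\log\frac{N}{N-n}$ whenever $N/2\le n<N$. The question whether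
\[
K_n(E_N)=K_{n,N}\qquad\text{for all } n<N
\]
is Problem~3 (case $F=T$) of \cite{bounds}.

One reason to expect a positive answer is that a long arc without points of $E$ leaves room for a peak. Suppose that an open arc of length $f$ with midpoint $e^{i\alpha}$ contains no point of $E$. The polynomial $P(z)=1+e^{-i\alpha}z$ has $|P(e^{i\theta})|=2|\cos\frac{\theta-\alpha}2|$, which is $2$ at $\theta=\alpha$ and at most $2\cos\frac f4$ on $E$. Hence, for every $n\ge1$,
\begin{equation}\label{eq:sec}
K_n(E)\ge\sec\tfrac f4 .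
\end{equation}
For $n=1$ this bound, applied to the longest gap, is exact (Example~\ref{ex:one}), and the longest gap is shortest for equally spaced points. For $n\ge2$ the height of the highest peak over a gap depends on points far from that gap (Example~\ref{ex:three}), and the symmetry of the problem alone does not exclude an unsymmetric minimizer. The answer is nevertheless the expected one.

\begin{theorem}\label{thm:A}
Let $1\le n<N$ and let $E\subset\mathbb T$ have $N$ points. Then $K_n(E)\ge K_n(E_N)$, with equality if and only if $E$ is a rotation of $E_N$. In particular $K_{n,N}=K_n(E_N)$.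
\end{theorem}

For $n=0$ every set has $K_0(E)=1$, so the inequality is trivial and the uniqueness fails. From now on $1\le n<N$, and so $N\ge2$.

The proof compares arbitrary pairs of sets, gap by gap. A \emph{configuration} is a point $E=(\theta_1,\dots,\theta_N)$ of
\[
X=\{\theta_1<\theta_2<\dots<\theta_N<\theta_1+2\pi\}\subset\mathbb R^N;
\]
it is a labeled $N$-point set $\{e^{i\theta_j}\}$, and we use the letter $E$ for this set as well. We put $\theta_{j+N}=\theta_j+2\pi$ for $j\in\mathbb Z$. The numbers $\theta_j$ are the \emph{nodes}, the intervals $G_m=(\theta_m,\theta_{m+1})$ are the \emph{gaps}, and $f_m=\theta_{m+1}-\theta_m$, so that $f_1+\dots+f_N=2\pi$. A \emph{rotation} of $E$ is a configuration $E+c\mathbf 1$ with $c\in\mathbb R$ and $\mathbf 1=(1,\dots,1)$. The \emph{gap constants} are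
\[
K_J(E)=\max\bigl\{|P(e^{i\theta})|:\ \theta\in\overline{G_J},\ P\in\mathbb P_n,\ \|P\|_E\le1\bigr\}\qquad(J\in\mathbb Z).
\]
The degree $n$ is fixed and is suppressed in this notation; a capital index, or the index $m$, always denotes a gap. We have $K_{J+N}=K_J$ and $K_n(E)=\max_JK_J(E)$. The substitution $P(z)\mapsto P(e^{ic}z)$ preserves $\mathbb P_n$, so the $K_J$ are invariant under rotations. We shall see that $K_J>1$.

\begin{theorem}\label{thm:B}
Let $E,\tilde E\in X$. If $K_J(\tilde E)\le K_J(E)$ for $J=1,\dots,N$, then $\tilde E$ is a rotation of $E$. In particular, if $E$ is not a rotation of $E_N$, then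
\[
\min_JK_J(E)<K_n(E_N)<\max_JK_J(E).
\]
\end{theorem}

\begin{theorem}\label{thm:C}
The map
\[
E\longmapsto\Bigl(\log\frac{K_J(E)-1}{K_N(E)-1}\Bigr)_{1\le J\le N-1}
\]
is a homeomorphism from the space of configurations modulo rotation onto $\mathbb R^{N-1}$.
\end{theorem}

\begin{theorem}\label{thm:D}
The number $K_{n,N}$ depends only on $n/N$. If $N=kn$ with $k\ge2$, then $K_{n,N}=1/\cos\frac{\pi}{2k}$. If $(N-n)\mid N$ and $N'=N/(N-n)$, then
\[
K_{n,N}=\frac1{N'}\sum_{j=1}^{N'}\frac1{\sin\bigl((2j-1)\pi/2N'\bigr)}.
\]
\end{theorem}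

The first statement of Theorem~\ref{thm:B} implies the second one and Theorem~\ref{thm:A}. Indeed, rotation by $2\pi/N$ maps $E_N$ to itself and each gap to the next, so all $K_J(E_N)$ are equal to $K_n(E_N)$. If $K_n(E)\le K_n(E_N)$, then $K_J(E)\le K_J(E_N)$ for all $J$, and $E$ is a rotation of $E_N$. If $\min_JK_J(E)\ge K_n(E_N)$, then $K_J(E_N)\le K_J(E)$ for all $J$, and the same conclusion follows with the roles exchanged. Finally, a rotation of $E_N$ has the same constant as $E_N$.

The proof of Theorem~\ref{thm:B} has a local and a global part. Section~\ref{sec:extremal} writes $K_J$ as the minimum of finitely many smooth functions of the nodes, each the height of an alternating interpolant. The local part (Sections~\ref{sec:fields}--\ref{sec:poles}) shows that no infinitesimal motion of the nodes other than a rotation is nonincreasing for all $K_J$. For this we use $N$ special motions, one for each gap, each of which lowers the constants of all other gaps; a discrete maximum principle then does the rest. Section~\ref{sec:fields} carries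 this out by hand for $n=1$ and for $n=2$, $N=3$. The global part (Section~\ref{sec:global}) deduces Theorem~\ref{thm:C} by a covering argument and uses it to join any two configurations by a path along which the local statement can be integrated. Section~\ref{sec:values} proves Theorem~\ref{thm:D}.

\section{The extremal function of a gap}\label{sec:extremal}

\subsection*{Real trigonometric polynomials}

Sign changes and zero counts are the tools of the proof, so we first replace complex polynomials by real functions. For an integer $m\ge0$ let $H_m$ be the real vector space of the functions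
\[
R(\theta)=\sum_{j=0}^ma_je^{i(j-m/2)\theta}=e^{-im\theta/2}P(e^{i\theta}),\qquad P(w)=\sum_{j=0}^ma_jw^j,
\]
that are real for real $\theta$. Thus $H_0=\mathbb R$, $H_1$ is spanned by $\cos\frac\theta2$ and $\sin\frac\theta2$, and $H_2$ by $1,\cos\theta,\sin\theta$. We use the following properties.
\begin{itemize}
\item[(H1)] $R(\theta+2\pi)=(-1)^mR(\theta)$ for $R\in H_m$.
\item[(H2)] If $R\in H_m$, then $R'\in H_m$. Products satisfy $H_mH_l\subset H_{m+l}$. For real $p$, both $\sin\frac{\theta-p}2$ and $\cos\frac{\theta-p}2$ lie in $H_1$.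
\item[(H3)] A nonzero $R\in H_m$ has at most $m$ zeros in $\mathbb C$ modulo $2\pi$, counted with multiplicity, because $\theta\mapsto e^{i\theta}$ carries them, with their multiplicities, to the nonzero roots of $P$.
\item[(H4)] If $R\in H_m$ and $R(p)=0$ with $p$ real, then $R/\sin\frac{\theta-p}2\in H_{m-1}$, because $\sin\frac{\theta-p}2=\frac1{2i}e^{-ip/2}e^{-i\theta/2}(e^{i\theta}-e^{ip})$ and $w-e^{ip}$ divides $P$.
\item[(H5)] Let $\tau_1,\dots,\tau_{m+1}$ be real and distinct modulo $2\pi$, and put
\[
\ell_s(\theta)=\prod_{t\ne s}\frac{\sin\frac{\theta-\tau_t}2}{\sin\frac{\tau_s-\tau_t}2}\in H_m .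
\]
Then $\ell_s(\tau_s)=1$ and $\ell_s(\tau_t)=0$ for $t\neq s$, and every $R\in H_m$ equals $\sum_sR(\tau_s)\ell_s$, since the difference has $m+1$ zeros. So the $\ell_s$ form a basis, $\dim H_m=m+1$, and interpolation at the $\tau_s$ is uniquely solvable.
\end{itemize}
We write $\|R\|_E=\max_j|R(\theta_j)|$.

\begin{lemma}\label{lem:real}
$K_J(E)=\max\{|R(\theta)|:\theta\in\overline{G_J},\ R\in H_n,\ \|R\|_E\le1\}$.
\end{lemma}

\begin{proof}
If $R\in H_n$, then $|R(\theta)|=|P(e^{i\theta})|$ with $P\in\mathbb P_n$, which gives one inequality. Conversely, let $P\in\mathbb P_n$ and $\theta_0\in\mathbb R$. Choose $|c|=1$ with $ce^{-in\theta_0/2}P(e^{i\theta_0})=|P(e^{i\theta_0})|$, and let $R(\theta)=\operatorname{Re}\bigl(ce^{-in\theta/2}P(e^{i\theta})\bigr)$. Complex conjugation exchanges the frequencies $j-n/2$ and $(n-j)-n/2$, so $R\in H_n$. Moreover $|R(\theta)|\le|P(e^{i\theta})|$ for real $\theta$, with equality at $\theta_0$.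
\end{proof}

\subsection*{Alternating interpolants}

Any $n+1$ nodes determine $R\in H_n$, and so give the bound $|R(\theta)|\le\sum_s|\ell_s(\theta)|$ when $\|R\|_E\le1$. On the gap $G_J$ this bound is itself an element of $H_n$, provided that we number the nodes starting from the right end of $G_J$. Fix $J\in\mathbb Z$ and an $(n+1)$-element set
\[
A=\{i_1<\dots<i_{n+1}\}\subset\{J+1,\dots,J+N\};
\]
such sets exist because $n<N$. Let $\ell_s$ be the basis (H5) for $\tau_s=\theta_{i_s}$, and let $R_{J,A}\in H_n$ be the interpolant with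
\[
R_{J,A}(\theta_{i_s})=(-1)^{s-1}\qquad(1\le s\le n+1).
\]
For $\theta\in G_J$ we have $\theta_J<\theta<\theta_{J+1}\le\theta_{i_t}\le\theta_J+2\pi$, so all $n$ factors in the numerator of $\ell_s(\theta)$ are negative. In the denominator exactly the $n+1-s$ factors with $t>s$ are negative. Hence $\operatorname{sgn}\ell_s(\theta)=(-1)^{s-1}$ on $G_J$, and
\begin{equation}\label{eq:lebesgue}
\sum_{s=1}^{n+1}|\ell_s(\theta)|=R_{J,A}(\theta)\qquad(\theta\in G_J).
\end{equation}
Consequently, for every such $A$,
\begin{equation}\label{eq:upper}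
|R(\theta)|\le R_{J,A}(\theta)\qquad(\theta\in G_J,\ R\in H_n,\ \|R\|_E\le1).
\end{equation}

The alternation uses up all zeros of $R_{J,A}$ and of its derivative, and this fixes the shape of the graph.

\begin{lemma}\label{lem:shape}
Let $R=R_{J,A}$.
\begin{itemize}
\item[(a)] $R$ has simple zeros $z_s\in(\theta_{i_s},\theta_{i_{s+1}})$, $1\le s\le n$, and no other zeros modulo $2\pi$. Put $I_1=(z_n-2\pi,z_1)$, $I_s=(z_{s-1},z_s)$ for $2\le s\le n$, and $I_{n+1}=I_1+2\pi$. Then $\theta_{i_s}\in I_s$ and $(-1)^{s-1}R>0$ on $I_s$ for $1\le s\le n+1$.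
\item[(b)] $R'$ has exactly one zero $e_s$ in each $I_s$; it is simple, and $e_{n+1}=e_1+2\pi$. On $I_s$ the function $|R|$ strictly increases up to $e_s$ and then strictly decreases.
\item[(c)] $\theta_{i_{n+1}}-2\pi<e_1<\theta_{i_1}$, and $R>1$ on $(\theta_{i_{n+1}}-2\pi,\theta_{i_1})$. Thus $e_1<\theta_{i_1}$ and $e_{n+1}>\theta_{i_{n+1}}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The $n$ sign changes give $n$ zeros $z_s$, distinct modulo $2\pi$; by (H3) they are simple and there are no others. We have $z_{s-1}<\theta_{i_s}<z_s$ for $2\le s\le n$, and also $z_n-2\pi<\theta_{i_{n+1}}-2\pi<\theta_{i_1}<z_1$, which places $\theta_{i_1}$ in $I_1$ and $\theta_{i_{n+1}}$ in $I_{n+1}$. The sign of $R$ on $I_s$ is its sign at $\theta_{i_s}$.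

(b) Since $n\ge1$, the function $R$ is not constant, so $R'$ is a nonzero element of $H_n$. By Rolle's theorem it has a zero in each of $I_1,\dots,I_n$, which are disjoint modulo $2\pi$. By (H3) these $n$ zeros are simple and are all the zeros modulo $2\pi$. As $|R|$ is positive on $I_s$, vanishes at the ends and has one critical point, it increases and then decreases.

(c) By (H1), $R(\theta_{i_{n+1}}-2\pi)=(-1)^n(-1)^n=1=R(\theta_{i_1})$, and both points lie in $I_1$. Now use (b).
\end{proof}

We call the intervals between consecutive real zeros of $R$, that is, the intervals $I_s+2\pi k$, the \emph{lobes} of $R$, and the unique critical point in a lobe its \emph{peak}.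

\subsection*{The best choice of nodes}

The bound \eqref{eq:upper} is attained on all of $G_J$ if $R_{J,A}$ is itself bounded by $1$ at the nodes that are not in $A$. An exchange argument produces such an $A$.

\begin{proposition}\label{prop:extremal}
Let $E\in X$, $J\in\mathbb Z$, and let $\mathcal A_J=\mathcal A_J(E)$ be the family of all $(n+1)$-element sets $A\subset\{J+1,\dots,J+N\}$ with $\|R_{J,A}\|_E\le1$.
\begin{itemize}
\item[(a)] $\mathcal A_J\ne\emptyset$, and all $A\in\mathcal A_J$ give the same function, which we denote by $R_J$.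
\item[(b)] If $A\in\mathcal A_J$, then $i_1=J+1$ and $i_{n+1}=J+N$.
\item[(c)] $K_J=\max_{\overline{G_J}}R_J>1$.
\item[(d)] Call an $(n+1)$-element set $A\subset\{J+1,\dots,J+N\}$ a \emph{$J$-set} if it contains $J+1$ and $J+N$, and put $F_{J,A}=\max_{\overline{G_J}}R_{J,A}$. Then $1<K_J\le F_{J,A}$ for every $J$-set $A$, with equality $K_J=F_{J,A}$ if and only if $A\in\mathcal A_J$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Fix $\theta^*\in G_J$ and choose $A$ so that $R_{J,A}(\theta^*)$ is minimal. Let $R=R_{J,A}$, and suppose that $|R(\theta_m)|>1$ for some $m\in\{J+1,\dots,J+N\}\setminus A$. We exchange one element of $A$ for $m$.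
\begin{itemize}
\item If $m<i_1$, then $\theta_{i_{n+1}}-2\pi\le\theta_J<\theta_m<\theta_{i_1}$, so $R(\theta_m)>0$ by Lemma~\ref{lem:shape}(c). Replace $i_1$ by $m$.
\item If $m>i_{n+1}$, then $\theta_{i_{n+1}}-2\pi<\theta_m-2\pi\le\theta_J<\theta_{i_1}$, so $(-1)^nR(\theta_m)=R(\theta_m-2\pi)>0$. Replace $i_{n+1}$ by $m$.
\item If $i_s<m<i_{s+1}$, replace that one of $i_s,i_{s+1}$ at whose node $R$ has the sign of $R(\theta_m)$.
\end{itemize}
In each case we obtain $A'=\{i'_1<\dots<i'_{n+1}\}$ with $(-1)^{s-1}R(\theta_{i'_s})\ge1$ for all $s$ and strict inequality at $\theta_m$. The basis functions $\ell'_s$ of $A'$ have sign $(-1)^{s-1}$ at $\theta^*$, so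
\[
R_{J,A}(\theta^*)=\sum_s|\ell'_s(\theta^*)|\,|R(\theta_{i'_s})|>\sum_s|\ell'_s(\theta^*)|=R_{J,A'}(\theta^*),
\]
against the choice of $A$. Hence $A\in\mathcal A_J$. If $A,A'\in\mathcal A_J$, then \eqref{eq:upper} applied in both directions gives $R_{J,A}=R_{J,A'}$ on $G_J$, and so everywhere by (H3).

(b) The interval $(\theta_{i_{n+1}}-2\pi,\theta_{i_1})$ contains $G_J$, and $R_J>1$ on it, so it contains no node. Hence it equals $G_J$.

(c) By \eqref{eq:upper} and continuity, $|R|\le R_J$ on $\overline{G_J}$ for every competitor $R$ in Lemma~\ref{lem:real}, and $R_J$ is a competitor. Also $R_J>1$ on $G_J$.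

(d) Let $x_J\in G_J$ be the maximum point of $R_J$ on $\overline{G_J}$, and let $A$ be a $J$-set. By \eqref{eq:upper}, $K_J=R_J(x_J)\le R_{J,A}(x_J)\le F_{J,A}$. The first inequality reads $\sum_s|\ell_s(x_J)|(-1)^{s-1}R_J(\theta_{i_s})\le\sum_s|\ell_s(x_J)|$, where no $\ell_s(x_J)$ vanishes. Equality therefore forces $R_J(\theta_{i_s})=(-1)^{s-1}$ for all $s$, that is, $R_{J,A}=R_J$ and $A\in\mathcal A_J$. If $A\in\mathcal A_J$, equality holds by (c).
\end{proof}

We call $R_J$ the \emph{extremal function} of $G_J$. To identify it, it is enough to find $R\in H_n$ with $\|R\|_E\le1$ that takes the values $+1,-1,+1,\dots$ at $n+1$ nodes in $[\theta_{J+1},\theta_{J+N}]$. Shifting by a period gives $R_{J+N,A+N}(\theta)=R_{J,A}(\theta-2\pi)$, so $\mathcal A_{J+N}=\mathcal A_J+N$ and $F_{J+N,A+N}=F_{J,A}$.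

\begin{lemma}\label{lem:smooth}
For a $J$-set $A$ the function $F_{J,A}$ is $C^\infty$ on $X$, invariant under rotations, and greater than $1$. The function $K_J=\min_AF_{J,A}$, with the minimum over the finitely many $J$-sets, is locally Lipschitz on $X$.
\end{lemma}

\begin{proof}
The function $R_{J,A}(\theta;E)=\sum_s(-1)^{s-1}\ell_s(\theta;E)$ is smooth on $\mathbb R\times X$. For a $J$-set, Lemma~\ref{lem:shape} says that $G_J=(\theta_{i_{n+1}}-2\pi,\theta_{i_1})$ contains exactly one critical point $x=e_1$ of $R_{J,A}$, that $x$ is the maximum point, and that $R_{J,A}''(x)\ne0$. By the implicit function theorem $x$ depends smoothly on $E$, and so does $F_{J,A}=R_{J,A}(x(E);E)$. A rotation of $E$ translates $R_{J,A}$. The last claim follows from $|\min_Aa_A-\min_Ab_A|\le\max_A|a_A-b_A|$.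
\end{proof}

\begin{example}[$n=1$]\label{ex:one}
Let $c_J$ be the midpoint of $G_J$. The function $\cos\frac{\theta-c_J}2\big/\cos\frac{f_J}4\in H_1$ equals $1$ at $\theta_{J+1}$ and $-1$ at $\theta_{J+N}=\theta_J+2\pi$, and it decreases between these points. So it is $R_J$, and $K_J=\sec\frac{f_J}4$.
\end{example}

\begin{example}[$n=2$, $N=3$]\label{ex:three}
Rotate so that $\theta_0=-\alpha$, $\theta_1=\alpha$, $\theta_2=\beta$, where $\alpha<\beta<2\pi-\alpha=\theta_3$. The only $3$-element set is $A=\{1,2,3\}$, and
\[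
R_0(\theta)=1+\frac{2(\cos\theta-\cos\alpha)}{\cos\alpha-\cos\beta}
\]
takes the values $1,-1,1$ at $\theta_1,\theta_2,\theta_3$. Its peaks are $e_1=0$ and $e_2=\pi$. Here $f_0=2\alpha$, $f_1=\beta-\alpha$, $f_2=2\pi-\alpha-\beta$, so $1-\cos\alpha=2\sin^2\frac{f_0}4$ and $\cos\alpha-\cos\beta=2\sin\frac{f_1}2\sin\frac{f_2}2$. Therefore
\begin{equation}\label{eq:three}
K_0-1=\frac{2\sin^2(f_0/4)}{\sin(f_1/2)\sin(f_2/2)}.
\end{equation}
With $f_0$ fixed, $K_0\to\infty$ as $f_1\to0$: the constant of a gap is not determined by its length. For equal gaps $K_0=5/3$.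
\end{example}

\begin{example}[$n=2$, $N=4$]\label{ex:four}
Let $\theta_j=(2j-1)\pi/4$. Then $R_0=\sqrt2\cos\theta$ takes the values $1,-1,-1,1$ at $\theta_1,\dots,\theta_4$, so both $0$-sets $\{1,2,4\}$ and $\{1,3,4\}$ belong to $\mathcal A_0$ (Figure~\ref{fig:four}). If only $\theta_2$ moves, the formula of Example~\ref{ex:three} shows that $F_{0,\{1,2,4\}}$ has negative derivative in $\theta_2$ at $3\pi/4$, while $F_{0,\{1,3,4\}}$ is constant. So $K_0$ is not differentiable at this configuration. The proof has to allow for corners of $K_J$, even at $E_N$.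
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=1.05]
\draw[->] (-1.3,0)--(6.2,0) node[right]{$\theta$};
\draw[dashed,gray] (-1.3,1) node[left,black]{$1$}--(6.1,1);
\draw[dashed,gray] (-1.3,-1) node[left,black]{$-1$}--(6.1,-1);
\draw[thick,domain=-1.2:6.0,samples=80,smooth] plot(\x,{1.4142*cos(\x r)});
\foreach \x/\j in {-0.7854/0,0.7854/1,5.4978/4}{
  \node[circle,fill,inner sep=1.3pt] at (\x,1){};
  \draw (\x,0.06)--(\x,-0.06) node[below]{$\theta_\j$};}
\foreach \x/\j in {2.3562/2,3.9270/3}{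
  \node[circle,fill,inner sep=1.3pt] at (\x,-1){};
  \draw (\x,-0.06)--(\x,0.06) node[above]{$\theta_\j$};}
\draw[dotted] (0,1.4142)--(0,0) node[below]{$e_1$};
\draw[dotted] (3.1416,-1.4142)--(3.1416,0) node[above]{$e_2$};
\end{tikzpicture}
\caption{The extremal function $\sqrt2\cos\theta$ of the gap $(\theta_0,\theta_1)$ for $n=2$ and the four nodes $\theta_j=(2j-1)\pi/4$. It alternates between $1$ and $-1$ on $\theta_1,\theta_2,\theta_4$ and also on $\theta_1,\theta_3,\theta_4$. The peak $e_2=\pi$ lies to the right of $\theta_2$ and to the left of $\theta_3$.}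
\label{fig:four}
\end{figure}

\section{Cotangent fields and a maximum principle}\label{sec:fields}

A motion of the nodes has a velocity $h\in\mathbb R^N$, which we extend by $h_{j+N}=h_j$. For a $J$-set $A$ let $D_{J,A}=dF_{J,A}(E)$, a linear functional of $h$. Rotation invariance gives $D_{J,A}(\mathbf 1)=0$. The local form of Theorem~\ref{thm:B} is the following.

\begin{proposition}\label{prop:local}
Fix $E\in X$. For $J=1,\dots,N$ let $D_J$ be a positive multiple of a convex combination of the functionals $D_{J,A}$, $A\in\mathcal A_J(E)$. If $D_J(h)\le0$ for all $J$, then $h\in\mathbb R\mathbf 1$, and $D_J(h)=0$ for all $J$.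
\end{proposition}

The convex combinations replace the differential of $K_J$ at a corner.

A statement of this kind follows from a sign pattern. Suppose that for each gap $G_m$ we have a motion that ``opens $G_m$'' and lowers the constants of all other gaps, and that some positive combination of these $N$ motions is a rotation. Then, in any combination, the gap with the relatively largest coefficient cannot lose. We need a family of motions for which the signs can be computed. For a real number $p$ that is not a node let
\[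
V_p=\Bigl(\cot\frac{\theta_j-p}2\Bigr)_{j}\in\mathbb R^N .
\]
This vector is $N$-periodic in $j$, and $V_{p+2\pi}=V_p$. We call $p$ the \emph{pole}. The motion pushes the nodes near $p$ away from $p$. With $s_j=\sin\frac{\theta_j-p}2$, the identity $\cot a-\cot b=\sin(b-a)/(\sin a\sin b)$ gives the velocity of the gap lengths,
\begin{equation}\label{eq:gapspeed}
\dot f_m=-\frac{\sin(f_m/2)}{s_ms_{m+1}}.
\end{equation}
The product $s_ms_{m+1}$ is negative if $p\in G_m$ modulo $2\pi$ and positive otherwise. So $V_p$ lengthens the gap that contains $p$ and shortens every other gap. With one pole in each gap, the fields span all motions and satisfy one positive relation.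

\begin{lemma}\label{lem:span}
Let $p_m\in G_m$ for $m=1,\dots,N$. There are $t_1,\dots,t_N>0$ with $\sum_mt_mV_{p_m}\in\mathbb R\mathbf 1$. Every $h\in\mathbb R^N$ has the form $h=\sum_mv_mV_{p_m}+c\mathbf 1$ with real $v_m,c$.
\end{lemma}

\begin{proof}
Let $\sigma(\theta)=\prod_{m=1}^N\sin\frac{\theta-p_m}2$ and $\sigma_m=\prod_{j\ne m}\sin\frac{p_m-p_j}2\neq0$. To $(v,c)\in\mathbb R^{N+1}$ assign
\[
g(\theta)=\sigma(\theta)\Bigl(c+\sum_mv_m\cot\frac{\theta-p_m}2\Bigr)=c\,\sigma(\theta)+\sum_mv_m\cos\frac{\theta-p_m}2\prod_{j\ne m}\sin\frac{\theta-p_j}2 ,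
\]
which lies in $H_N$ by (H2) and satisfies $g(p_m)=v_m\sigma_m$. If $g=0$, then $v=0$ and then $c=0$. Since $\dim H_N=N+1$, the map $(v,c)\mapsto g$ is a linear bijection onto $H_N$.

As $\sigma(\theta_j)\ne0$, the vector $\sum_mv_mV_{p_m}+c\mathbf 1$ is zero exactly when $g$ vanishes at all $N$ nodes. By (H4), applied $N$ times, this means $g\in\mathbb R\,\omega_E$, where $\omega_E(\theta)=\prod_{j=1}^N\sin\frac{\theta-\theta_j}2$. So the map $(v,c)\mapsto\sum_mv_mV_{p_m}+c\mathbf 1$ from $\mathbb R^{N+1}$ to $\mathbb R^N$ has a one-dimensional kernel and is onto. The kernel is spanned by a vector $(t,c)$ with $t_m=\omega_E(p_m)/\sigma_m$. Since $\theta_1<p_1<\theta_2<\dots<\theta_N<p_N<\theta_1+2\pi$, exactly the $N-m$ factors with $j>m$ are negative, both in $\omega_E(p_m)$ and in $\sigma_m$. Hence $t_m>0$.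
\end{proof}

The positivity of $t$ comes from the interlacing of poles and nodes; this is why each gap receives exactly one pole.

\begin{definition}\label{def:good}
Points $p_m\in G_m$ $(m\in\mathbb Z)$ with $p_{m+N}=p_m+2\pi$ are \emph{good poles} for $E$ if for all $J$ and all $A\in\mathcal A_J(E)$
\[
D_{J,A}(V_{p_m})\le0\ \text{ for }m\not\equiv J,\qquad D_{J,A}(V_{p_m})<0\ \text{ for }m\equiv J\pm1\pmod N .
\]
\end{definition}

\begin{lemma}\label{lem:maxprinciple}
If $E$ has good poles, then Proposition~\ref{prop:local} holds at $E$.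
\end{lemma}

\begin{proof}
Let $M_{Jm}=D_J(V_{p_m})$, with indices modulo $N$. The poles do not depend on $J$ or $A$, so $M_{Jm}\le0$ for $m\ne J$ and $M_{J,J\pm1}<0$. Write $h=\sum_mv_mV_{p_m}+c\mathbf 1$. Since $D_J(\mathbf 1)=0$, Lemma~\ref{lem:span} gives $D_J(h)=\sum_mM_{Jm}v_m$ and $\sum_mM_{Jm}t_m=0$. Put $\mu_m=v_m/t_m$, and let $J$ be an index at which $\mu$ is maximal. Then
\[
0\ge D_J(h)=\sum_mM_{Jm}t_m(\mu_m-\mu_J)=\sum_{m\ne J}|M_{Jm}|\,t_m(\mu_J-\mu_m)\ge0 .
\]
Every term vanishes, and $M_{J,J\pm1}\neq0$ gives $\mu_{J\pm1}=\mu_J$. So the neighbors of a maximum point are maximum points; going around the circle, $\mu$ is constant. Then $v\in\mathbb Rt$, hence $h\in\mathbb R\mathbf 1$ and $D_J(h)=0$ for all $J$.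
\end{proof}

The strict inequality for neighbors is what carries the maximum from one index to the next. The diagonal entries need no hypothesis: $\sum_mM_{Jm}t_m=0$ forces $M_{JJ}>0$, so $V_{p_J}$ does raise the constant of its own gap.

It remains to find good poles. We look at the two smallest cases.

\subsection*{The case $n=1$}
Here $K_J=\sec(f_J/4)$ has positive derivative in $f_J$, so by \eqref{eq:gapspeed} any choice $p_m\in G_m$ is good. The global statements are also immediate. If $K_J(\tilde E)\le K_J(E)$ for all $J$, then $\tilde f_J\le f_J$ for all $J$, and both sets of gap lengths add up to $2\pi$; this is Theorem~\ref{thm:B}. For the bijectivity in Theorem~\ref{thm:C}, let $\psi(f)=\sec\frac f4-1$, an increasing bijection from $(0,2\pi)$ to $(0,\infty)$. Prescribing the ratios means $K_J-1=\lambda y_J$ with given $y_J>0$ and unknown $\lambda>0$. The sum $\sum_J\psi^{-1}(\lambda y_J)$ increases from $0$ to $2\pi N$, so it equals $2\pi$ for exactly one $\lambda$.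

\subsection*{The case $n=2$, $N=3$}
Now the position of the pole inside its gap matters. In the notation of Example~\ref{ex:three} let $\varphi_0=\log(K_0-1)$. By \eqref{eq:three},
\[
2\dot\varphi_0=\cot\tfrac{f_0}4\,\dot f_0-\cot\tfrac{f_1}2\,\dot f_1-\cot\tfrac{f_2}2\,\dot f_2 .
\]
Insert \eqref{eq:gapspeed}, and use $s_3=-s_0$, $\cot\frac{f_0}4\sin\frac{f_0}2=2\cos^2\frac\alpha2$ and $\cos\frac{f_2}2=-\cos\frac{\alpha+\beta}2$:
\[
2s_0s_1s_2\,\dot\varphi_0=-2\cos^2\tfrac\alpha2\;s_2+\cos\tfrac{\beta-\alpha}2\;s_0+\cos\tfrac{\beta+\alpha}2\;s_1 .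
\]
As a function of $p$ the right side has the form $a\cos\frac p2+b\sin\frac p2$. At $p=\pi$ we have $s_0=s_1=-\cos\frac\alpha2$ and $s_2=-\cos\frac\beta2$, so $b=2\cos^2\frac\alpha2\cos\frac\beta2-\cos\frac\alpha2\cdot2\cos\frac\beta2\cos\frac\alpha2=0$. At $p=0$ we have $s_1=-s_0=\sin\frac\alpha2$ and $s_2=\sin\frac\beta2$, so $a=-2\cos^2\frac\alpha2\sin\frac\beta2-\sin\frac\alpha2\cdot2\sin\frac\beta2\sin\frac\alpha2=-2\sin\frac\beta2$. Thus
\[
\dot\varphi_0=-\frac{\sin(\beta/2)\cos(p/2)}{s_0s_1s_2}.
\]
For $p\in G_1$ the signs of $s_0,s_1,s_2$ are $-,-,+$, so $K_0$ decreases if and only if $p<\pi$. For $p\in G_2$ they are $-,-,-$, so $K_0$ decreases if and only if $p>\pi$. If $\beta>\pi$ and $\pi<p<\beta$, the field $V_p$ shortens $G_0$ and still raises $K_0$. The threshold $\pi$ is the peak $e_2$ of $R_0$.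

For a general gap, with midpoint $c_J$, the threshold is $c_J+\pi$. The pole $p_m$ is constrained by $J=m-1$ and by $J=m-2$, and $c_{m-2}=c_{m+1}-2\pi$, so good poles are those with
\[
\max(\theta_m,\,c_{m+1}-\pi)<p_m<\min(\theta_{m+1},\,c_{m-1}+\pi).
\]
This range is not empty: $c_{m+1}-\pi<c_{m+1}-\frac12f_{m+1}=\theta_{m+1}$, $\;c_{m-1}+\pi>c_{m-1}>\theta_m-\pi+\ldots$ is not even needed, since $c_{m-1}+\pi>c_{m-1}+\frac12f_{m-1}=\theta_m$, and $c_{m+1}-c_{m-1}=\frac12f_{m-1}+f_m+\frac12f_{m+1}<2\pi$.

The general case has the same two steps. The sign of $D_{J,A}(V_p)$ is decided by the position of $p$ relative to the peaks of $R_{J,A}$ (Section~\ref{sec:sign}). Then one has to show that the constraints on $p_m$ that come from different extremal functions are compatible (Section~\ref{sec:poles}).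

\section{The sign of the derivative along a cotangent field}\label{sec:sign}

Let $A$ be a $J$-set, $R=R_{J,A}$, $x=e_1\in G_J$, and $\omega_A(\theta)=\prod_{i\in A}\sin\frac{\theta-\theta_i}2\in H_{n+1}$. Move the nodes with velocity $h$, and let a dot denote the derivative in time. The function $\dot R$ lies in $H_n$, because $R$ moves smoothly in this finite-dimensional space. Differentiating $R(\theta_i)=\pm1$ and $F_{J,A}=R(x)$, and using $R'(x)=0$, we obtain
\begin{equation}\label{eq:variation}
\dot R(\theta_i)=-R'(\theta_i)h_i\quad(i\in A),\qquad D_{J,A}(h)=\dot R(x).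
\end{equation}
So $D_{J,A}(h)$ is found by interpolating the values $-R'(\theta_i)h_i$ in $H_n$ and evaluating at $x$. For $h=V_p$ the interpolant can be written down. The function $-R'(\theta)\cot\frac{\theta-p}2$ has the right values and fails to lie in $H_n$ only because of its pole at $p$, and the pole can be canceled by a multiple of $\omega_A$, which vanishes at the nodes of $A$. This is the second reason for choosing cotangent fields.

\begin{lemma}\label{lem:sign}
Let $A$ be a $J$-set, $1\le s\le n$, and let $p\in(\theta_{i_s},\theta_{i_{s+1}})$ not be a node. Then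
\begin{equation}\label{eq:delta}
D_{J,A}(V_p)=\frac{R'(p)\,\omega_A(x)}{\omega_A(p)\,\sin\frac{x-p}2},
\end{equation}
and
\[
D_{J,A}(V_p)<0\iff e_s<p<e_{s+1},\qquad D_{J,A}(V_p)\le0\iff e_s\le p\le e_{s+1}.
\]
\end{lemma}

\begin{proof}
The function $R'(\theta)\cos\frac{\theta-p}2-\frac{R'(p)}{\omega_A(p)}\omega_A(\theta)$ lies in $H_{n+1}$ and vanishes at $p$. By (H4),
\[
\Gamma(\theta)=-\Bigl[R'(\theta)\cos\tfrac{\theta-p}2-\tfrac{R'(p)}{\omega_A(p)}\,\omega_A(\theta)\Bigr]\Big/\sin\tfrac{\theta-p}2
\]
lies in $H_n$, and $\Gamma(\theta_i)=-R'(\theta_i)\cot\frac{\theta_i-p}2$ for $i\in A$. By \eqref{eq:variation} and (H5), $\dot R=\Gamma$. Since $\theta_J<x<\theta_{J+1}<p<\theta_J+2\pi$, we have $\sin\frac{x-p}2<0$, and $\Gamma(x)$ is the right side of \eqref{eq:delta} because $R'(x)=0$.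

All $n+1$ factors of $\omega_A(x)$ are negative. In $\omega_A(p)$ exactly the $n+1-s$ factors with $i=i_t$, $t>s$, are negative. Hence
\[
\operatorname{sgn}D_{J,A}(V_p)=(-1)^{n+1}(-1)^{n+1-s}(-1)\operatorname{sgn}R'(p)=\operatorname{sgn}\bigl((-1)^{s-1}R'(p)\bigr).
\]
The point $p$ lies in $I_s\cup\{z_s\}\cup I_{s+1}$. By Lemma~\ref{lem:shape}, on this interval $R'$ vanishes only at $e_s$ and $e_{s+1}$, and $(-1)^{s-1}R$ increases up to $e_s$, decreases from a positive value at $e_s$ to a negative value at $e_{s+1}$, and then increases. This gives both equivalences.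
\end{proof}

So far $A$ was any $J$-set. For $A\in\mathcal A_J$ the bound $\|R_J\|_E\le1$ keeps each peak next to its node, so that each peak constrains at most one pole.

\begin{lemma}\label{lem:near}
Let $A\in\mathcal A_J$ and $2\le s\le n$. If $e_s>\theta_{i_s}$, then $e_s\in G_{i_s}$. If $e_s<\theta_{i_s}$, then $e_s\in G_{i_s-1}$.
\end{lemma}

\begin{proof}
If $e_s>\theta_{i_s}$, then $|R_J|$ increases strictly on $[\theta_{i_s},e_s]\subset I_s$ from the value $1$, so $(\theta_{i_s},e_s]$ contains no node. If $e_s<\theta_{i_s}$, then $|R_J|$ decreases strictly on $[e_s,\theta_{i_s}]$ to the value $1$, so $[e_s,\theta_{i_s})$ contains no node.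
\end{proof}

\section{Existence of good poles}\label{sec:poles}

Fix $E\in X$. We collect the constraints on $p_m$. Let $J$ run through $\mathbb Z$, $A$ through $\mathcal A_J$, and $s$ through $2,\dots,n$, and let $e_s$ be the peak of $R_J$ in the lobe that contains $\theta_{i_s}$.
\begin{itemize}
\item If $e_s>\theta_{i_s}$, put $e_s$ into $L_m$ with $m=i_s$. Such a point is a lower bound for $p_m$.
\item If $e_s<\theta_{i_s}$, put $e_s$ into $U_m$ with $m=i_s-1$. Such a point is an upper bound for $p_m$.
\end{itemize}
We say that the point \emph{comes from} $R_J$. By Lemma~\ref{lem:near}, $L_m,U_m\subset G_m$. Both sets are finite, since only finitely many pairs $(J,A)$ involve the index $m$ or $m+1$, and $L_{m+N}=L_m+2\pi$, $U_{m+N}=U_m+2\pi$. For $n=1$ they are empty. In Figure~\ref{fig:four} the point $\pi$ lies in $L_2$, through $A=\{1,2,4\}$, and in $U_2$, through $A=\{1,3,4\}$.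

We must show that $L_m$ lies to the left of $U_m$. This compares the peaks of two different extremal functions $R_1,R_2$. The means of comparison is the monotonicity of $R_1/R_2$, that is, the sign of the Wronskian. It is available because both functions are bounded by $1$ on all of $E$, so that almost every linear combination of them still alternates.

\begin{lemma}\label{lem:wronskian}
Let $R_1=\pm R_J$ and $R_2=\pm R_{J'}$ with $R_1\ne\pm R_2$, and let $W=R_1'R_2-R_1R_2'$. If $\theta_0$ is real and $(R_1(\theta_0),R_2(\theta_0))\ne(0,0)$, then $W(\theta_0)\ne0$.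
\end{lemma}

\begin{proof}
Let $\alpha,\beta$ be real with $|\alpha|>|\beta|$. At the $n+1$ nodes of a set $A\in\mathcal A_J$ we have $|\alpha R_1|=|\alpha|>|\beta|\ge|\beta R_2|$, so $\alpha R_1+\beta R_2$ has the alternating signs of $\alpha R_1$ there. It has $n$ real zeros that are distinct modulo $2\pi$, and by (H3) all its complex zeros are real and simple. The same holds for $|\beta|>|\alpha|$, by means of a set in $\mathcal A_{J'}$.

Suppose that $W(\theta_0)=0$. Then there is a real $(\alpha,\beta)\ne(0,0)$ such that $\alpha R_1+\beta R_2$ and its derivative vanish at $\theta_0$. By the first paragraph $|\alpha|=|\beta|$, and so $|R_1(\theta_0)|=|R_2(\theta_0)|\ne0$. After a change of sign of $R_2$, the function $R_1-R_2\not\equiv0$ has a zero of order $k\ge2$ at $\theta_0$. Then $\rho=R_1/R_2-1$ is holomorphic near $\theta_0$, real on the real axis, and has a zero of order $k$ at $\theta_0$.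

Recall that a holomorphic function with a zero of order $k$ at $\theta_0$ takes, in every sufficiently small disc about $\theta_0$, each sufficiently small value exactly $k$ times, counted with multiplicity. Take a disc so small that, in addition, $R_2\neq0$ on it and $\rho'\ne0$ on it except at $\theta_0$. For small $\varepsilon>0$ the equations $\rho=\varepsilon$ and $\rho=-\varepsilon$ have together $2k\ge4$ distinct solutions in the disc. They are zeros of $R_1-(1+\varepsilon)R_2$ or of $R_1-(1-\varepsilon)R_2$, and hence real. On the real diameter of the disc, however, $\rho$ is strictly monotone on each side of $\theta_0$ and $\rho(\theta_0)=0$, so $|\rho|=\varepsilon$ has at most one solution on each side. This is a contradiction.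
\end{proof}

\begin{lemma}\label{lem:order}
Let $\xi\in L_m$ come from $R_J$ and $\eta\in U_m$ come from $R_{J'}$. Then $\xi\le\eta$, and $\xi=\eta$ only if $R_J=\pm R_{J'}$.
\end{lemma}

\begin{proof}
Let $a=\theta_m$ and $b=\theta_{m+1}$. By the definition of $L_m$ and $U_m$ and Lemma~\ref{lem:shape}, there are signs such that $R_1=\pm R_J$ and $R_2=\pm R_{J'}$ satisfy
\[
R_1(a)=1,\quad R_1>0\text{ and }R_1'\ge0\text{ on }[a,\xi],\quad R_1'(\xi)=0;
\]
\[
R_2(b)=1,\quad R_2>0\text{ on }[\eta,b],\quad R_2'(\eta)=0 .
\]
Since $a,b$ are nodes, $R_2(a)\le1$ and $R_1(b)\le1$. Suppose that $\eta\le\xi$; then $[a,\xi]\cup[\eta,b]=[a,b]$. We show that $R_1=R_2$ and $\xi=\eta$.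

Assume first that $R_2\ne\pm R_1$. At each point of $[a,b]$ one of the two functions is positive, so $W$ has no zero on $[a,b]$ by Lemma~\ref{lem:wronskian}. As $\eta\in(a,\xi]$, we have $W(\eta)=R_1'(\eta)R_2(\eta)\ge0$, so $W>0$ on $[a,b]$. On $[a,\xi]$ we have $(R_2/R_1)'=-W/R_1^2<0$ and $R_2(a)/R_1(a)\le1$, so $R_2(\eta)<R_1(\eta)$. On $[\eta,b]$ we have $(R_1/R_2)'=W/R_2^2>0$ and $R_1(b)/R_2(b)\le1$, so $R_1(\eta)<R_2(\eta)$. These inequalities contradict each other.

Hence $R_2=\pm R_1$, and $R_2=R_1$ because both are positive at $\eta$. This function is positive on $[a,b]$, so $\xi$ and $\eta$ are critical points in one lobe, and $\xi=\eta$.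
\end{proof}

\begin{proposition}\label{prop:good}
Every $E\in X$ has good poles. Hence Proposition~\ref{prop:local} holds.
\end{proposition}

\begin{proof}
\emph{Choice of the poles.} Let $l_m=\max L_m$, or $l_m=\theta_m$ if $L_m=\emptyset$, and $u_m=\min U_m$, or $u_m=\theta_{m+1}$ if $U_m=\emptyset$. Then $l_m\le u_m$ by Lemma~\ref{lem:order} and $L_m,U_m\subset G_m$, and equality is possible only if both sets are nonempty. For $1\le m\le N$ take $p_m\in(l_m,u_m)$ if $l_m<u_m$ and $p_m=l_m=u_m$ otherwise, and put $p_{m+N}=p_m+2\pi$. For all $m\in\mathbb Z$ we then have $p_m\in G_m$, $l_m\le p_m\le u_m$, and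
\begin{equation}\label{eq:touch}
p_m\in L_m\cup U_m\ \Longrightarrow\ p_m\in L_m\cap U_m ,
\end{equation}
because $p_m\in L_m$ forces $p_m=l_m$ and $p_m\in U_m$ forces $p_m=u_m$, and either equality occurs only when $l_m=u_m=p_m$.

\emph{The weak inequalities.} Let $A\in\mathcal A_J$ and $m\not\equiv J$. As $V_{p_{m+N}}=V_{p_m}$, we may take $J<m<J+N$. Since $i_1=J+1$ and $i_{n+1}=J+N$, there is $s\in\{1,\dots,n\}$ with $i_s\le m<i_{s+1}$, and $p_m\in(\theta_{i_s},\theta_{i_{s+1}})$.

Suppose $p_m<e_s$. Then $e_s>\theta_{i_s}$, so $s\ge2$ because $e_1<\theta_{i_1}$. By Lemma~\ref{lem:near}, $e_s\in G_{i_s}$; as $\theta_{i_s}<p_m<e_s$, also $p_m\in G_{i_s}$, so $m=i_s$ and $e_s\in L_m$. This contradicts $p_m\ge l_m$. Suppose $p_m>e_{s+1}$. Then $e_{s+1}<\theta_{i_{s+1}}$, so $s+1\le n$ because $e_{n+1}>\theta_{i_{n+1}}$. By Lemma~\ref{lem:near}, $e_{s+1}\in G_{i_{s+1}-1}$; as $e_{s+1}<p_m<\theta_{i_{s+1}}$, we get $m=i_{s+1}-1$ and $e_{s+1}\in U_m$. This contradicts $p_m\le u_m$. So $e_s\le p_m\le e_{s+1}$, and Lemma~\ref{lem:sign} gives $D_{J,A}(V_{p_m})\le0$,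 with equality only if $p_m\in\{e_s,e_{s+1}\}$.

\emph{The right neighbor $m=J+1$.} Here $m=i_1$, $s=1$ and $e_1<\theta_{i_1}<p_m$. Suppose that equality holds, so that $p_m=e_2$. Then $e_2<\theta_{i_2}$, which excludes $n=1$ because $e_{n+1}>\theta_{i_{n+1}}$. So $e_2\in U_{i_2-1}\subset G_{i_2-1}$, and since $e_2=p_m\in G_m$, we have $p_m\in U_m$, coming from $R_J$. By \eqref{eq:touch}, $p_m\in L_m$ as well, coming from some $R_{J'}$, and $R_{J'}=\pm R_J$ by Lemma~\ref{lem:order}. So the lobe of $R_J$ that contains $\theta_m=\theta_{J+1}$ has its peak at $p_m>\theta_{J+1}$. But this lobe is $I_1$, with peak $e_1<\theta_{J+1}$.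

\emph{The left neighbor $m=J+N-1$.} Here $m=i_{n+1}-1$, $s=n$ and $p_m<\theta_{i_{n+1}}<e_{n+1}$. Suppose that equality holds, so that $p_m=e_n$. Then $e_n>\theta_{i_n}$, which excludes $n=1$ because $e_1<\theta_{i_1}$. So $e_n\in L_{i_n}\subset G_{i_n}$, and hence $p_m\in L_m$, coming from $R_J$. By \eqref{eq:touch}, $p_m\in U_m$, coming from some $R_{J'}$, and $R_{J'}=\pm R_J$ by Lemma~\ref{lem:order}. So the lobe of $R_J$ that contains $\theta_{m+1}=\theta_{J+N}$ has its peak at $p_m<\theta_{J+N}$. But this lobe is $I_{n+1}$, with peak $e_{n+1}>\theta_{J+N}$.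

Both contradictions show that the inequalities for the neighbors are strict. Lemma~\ref{lem:maxprinciple} now gives Proposition~\ref{prop:local}.
\end{proof}

\begin{remark}
Strict inequality for all $m\not\equiv J$ cannot be required. In Example~\ref{ex:four} we have $l_2=u_2=\pi$. By Lemma~\ref{lem:sign} the set $\{1,2,4\}$ demands $p_2\ge\pi$ and the set $\{1,3,4\}$ demands $p_2\le\pi$; so $p_2=\pi$, and $D_{0,A}(V_{p_2})=0$ for both sets.
\end{remark}

\section{From local to global}\label{sec:global}

Proposition~\ref{prop:local} forbids a simultaneous decrease of the $K_J$ along a path. Two configurations as in Theorem~\ref{thm:B} may be far apart, and along an arbitrary path between them the $K_J$ need not be monotone. We therefore look for coordinates on the configuration space in which a straight segment changes all $K_J$ in a controlled way. There are $N$ gap constants and $N-1$ degrees of freedom, so differences of the form $\varphi(K_J)-\varphi(K_N)$ are natural candidates. The choice $\varphi(K)=\log(K-1)$ makes these differences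 unbounded when a gap collapses.

Let $X_0=\{E\in X:\theta_1=0\}$. It is an open simplex in the hyperplane $\{\theta_1=0\}\cong\mathbb R^{N-1}$, and $E\mapsto E-\theta_1\mathbf 1$ identifies $X$ modulo rotation with $X_0$. Put
\[
\varphi_{J,A}=\log(F_{J,A}-1),\qquad\varphi_J=\log(K_J-1)=\min_A\varphi_{J,A},
\]
\[
r=(\varphi_J-\varphi_N)_{1\le J\le N-1}:X_0\to\mathbb R^{N-1}.
\]
By Lemma~\ref{lem:smooth}, $\varphi_{J,A}$ is smooth and $\varphi_J$ is locally Lipschitz on $X$. By Proposition~\ref{prop:extremal}(d), the minimum is attained exactly for $A\in\mathcal A_J(E)$, and for these $A$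
\begin{equation}\label{eq:gradient}
\nabla\varphi_{J,A}(E)\cdot h=\frac{D_{J,A}(h)}{K_J(E)-1}.
\end{equation}
We use that a Lipschitz function on an interval is differentiable almost everywhere and is the integral of its derivative. The following chain rule passes over the corners of $\varphi_J$.

\begin{lemma}\label{lem:chain}
Let $s\mapsto E(s)\in X_0$, $0\le s\le1$, be Lipschitz. Then each $\varphi_J(E(s))$ is Lipschitz, and for almost every $s$
\[
\frac{d}{ds}\varphi_J(E(s))=\nabla\varphi_{J,A}(E(s))\cdot\dot E(s)\qquad\text{for all }J\text{ and all }A\in\mathcal A_J(E(s)).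
\]
\end{lemma}

\begin{proof}
A locally Lipschitz function on a compact interval is Lipschitz. Let $s_0\in(0,1)$ be a point where $E(\cdot)$ and all $\varphi_J(E(\cdot))$ are differentiable, and let $A\in\mathcal A_J(E(s_0))$. The function $\varphi_{J,A}(E(s))-\varphi_J(E(s))$ is nonnegative, vanishes at $s_0$ and is differentiable there, so its derivative at $s_0$ is $0$.
\end{proof}

\begin{lemma}\label{lem:injective}
Each $E^0\in X_0$ has a neighborhood $U\subset X_0$ and a constant $c>0$ with $|r(E)-r(\tilde E)|\ge c|E-\tilde E|$ for $E,\tilde E\in U$.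
\end{lemma}

\begin{proof}
Since $r$ need not be differentiable, we show that all matrices that can occur as difference quotients of $r$ near $E^0$ are uniformly injective. Let $C_J$ be the convex hull of the vectors $\nabla\varphi_{J,A}(E^0)$, $A\in\mathcal A_J(E^0)$. For $B=(b_1,\dots,b_N)$ with $b_J\in\mathbb R^N$ define $T_Bh=(b_J\cdot h-b_N\cdot h)_{J<N}$ on the space $Y=\{h:h_1=0\}$.

If $b_J\in C_J$ for all $J$, then $T_B$ is injective. Indeed, $T_Bh=0$ means that all $b_J\cdot h$ are equal to one number, which is $\le0$ after replacing $h$ by $-h$ if necessary. By \eqref{eq:gradient} the functionals $h\mapsto b_J\cdot h$ are of the kind allowed in Proposition~\ref{prop:local}, so $h\in\mathbb R\mathbf 1$, and $h=0$ because $h_1=0$. By compactness of $C_1\times\dots\times C_N$ and of the unit sphere of $Y$, there is $c>0$ with $|T_Bh|\ge2c|h|$ for all such $B$. Let $\delta=c/(2\sqrt N)$ and $C_J^\delta=\{b:\operatorname{dist}(b,C_J)\le\delta\}$, a compact convex set. Changing each $b_J$ by at most $\delta$ changes each coordinate of $T_Bh$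 by at most $2\delta|h|$, so $|T_Bh|\ge c|h|$ whenever $b_J\in C_J^\delta$ for all $J$.

If $A\notin\mathcal A_J(E^0)$ is a $J$-set, then $F_{J,A}>K_J$ at $E^0$ and so near $E^0$. Hence there is a convex neighborhood $U$ of $E^0$ in $X_0$ such that, for $E\in U$ and all $J$, we have $\mathcal A_J(E)\subset\mathcal A_J(E^0)$ and $\nabla\varphi_{J,A}(E)\in C_J^\delta$ for $A\in\mathcal A_J(E^0)$. Let $E,\tilde E\in U$, $h=\tilde E-E\in Y$ and $E(s)=E+sh$. The set $\{b\cdot h:b\in C_J^\delta\}$ is a compact interval, and by Lemma~\ref{lem:chain} it contains $\frac d{ds}\varphi_J(E(s))$ for almost every $s$. So it contains the integral $\varphi_J(\tilde E)-\varphi_J(E)$, that is, $\varphi_J(\tilde E)-\varphi_J(E)=b_J\cdot h$ for some $b_J\in C_J^\delta$. Then $r(\tilde E)-r(E)=T_Bh$, and the claim follows.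
\end{proof}

Next we study the boundary of the simplex, where some gap collapses. We need Bernstein's inequality: a trigonometric polynomial $S$ of degree at most $n$ satisfies $\max|S'|\le n\max|S|$. For $R\in H_n$ the function $\theta\mapsto R(2\theta)$ has the integer frequencies $2j-n\in[-n,n]$, so $\max|R'|\le\frac n2\max|R|$.

\begin{lemma}\label{lem:proper}
The map $r$ is proper: preimages of compact sets are compact.
\end{lemma}

\begin{proof}
Let $E\in X_0$ and let $m$ be any index. Since $\|R_m\|_E\le1$, Lemma~\ref{lem:real} gives $\max|R_m|\le K_n(E)$. As $R_m(\theta_{m+1})=1$ and $K_m$ is a value of $R_m$ in $G_m$, the mean value theorem and Bernstein's inequality give $K_m-1\le\frac n2K_n(E)f_m$. Some gap has length at least $2\pi/N$, so $K_n(E)\ge\sec\frac\pi{2N}=1+\rho$ with $\rho>0$ by \eqref{eq:sec}; here $n\ge1$ is essential. The function $K/(K-1)$ decreases for $K>1$, so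
\[
\frac{K_m-1}{K_n(E)-1}\le\frac n2\cdot\frac{1+\rho}\rho\,f_m .
\]
Choose $J$ with $K_J=K_n(E)$. Then $\varphi_J-\varphi_m=(\varphi_J-\varphi_N)-(\varphi_m-\varphi_N)\le2|r(E)|$, and therefore
\[
f_m\ge\frac{2\rho}{n(1+\rho)}\,e^{-2|r(E)|}\qquad\text{for all }m .
\]
So the preimage of a compact set lies in a set $\{E:\theta_1=0,\ f_m\ge\gamma\text{ for all }m\}$ with $\gamma>0$, which is a compact subset of $X_0$, and it is closed in $X_0$ because $r$ is continuous.
\end{proof}

We recall two facts from topology. \emph{Invariance of domain} (Brouwer): a continuous injective map from an open subset of $\mathbb R^d$ to $\mathbb R^d$ has open image and is a homeomorphism onto it. \emph{Coverings}: a covering map from a connected space onto $\mathbb R^d$ is a homeomorphism, because $\mathbb R^d$ is simply connected and locally path connected.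

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The map in the theorem is $r$. It is continuous and, by Lemma~\ref{lem:injective}, locally injective, so by invariance of domain it is a local homeomorphism with open image. It is a closed map: if $E^k$ lie in a closed set $Z\subset X_0$ and $r(E^k)\to y$, then the $E^k$ lie in the compact preimage of $\{y,r(E^1),r(E^2),\dots\}$, and a limit point $E\in Z$ has $r(E)=y$. The image $r(X_0)$ is open, closed and nonempty, so $r$ is onto.

Let $y\in\mathbb R^{N-1}$. The fiber $r^{-1}(y)$ is compact and discrete, hence finite, say $\{E^1,\dots,E^k\}$. Choose disjoint open sets $U_i\ni E^i$ that $r$ maps homeomorphically onto open sets. The set $r(X_0\setminus\bigcup_iU_i)$ is closed and does not contain $y$. Let $V$ be an open ball about $y$ that is disjoint from it and contained in $\bigcap_ir(U_i)$. Then $r^{-1}(V)$ is the disjoint union of the sets $U_i\cap r^{-1}(V)$, and $r$ maps each of them homeomorphically onto $V$. So $r$ is a covering map. Since $X_0$ is convex, hence connected, $r$ is a homeomorphism.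
\end{proof}

By Lemma~\ref{lem:injective}, $r^{-1}$ is Lipschitz with constant $1/c$ on the open set $r(U)$ (we may take $U$ open), so $r^{-1}$ is locally Lipschitz.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The second statement was reduced to the first in Section~\ref{sec:intro}. Since rotations do not change the $K_J$, we may assume $E,\tilde E\in X_0$. Let $d_J=\varphi_J(\tilde E)-\varphi_J(E)\le0$. Join $E$ to $\tilde E$ by the path that is straight in the coordinates $r$,
\[
E(s)=r^{-1}\bigl((1-s)r(E)+s\,r(\tilde E)\bigr),\qquad0\le s\le1 .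
\]
It is Lipschitz. Put $\kappa(s)=\varphi_N(E(s))-\varphi_N(E)-sd_N$, a Lipschitz function with $\kappa(0)=\kappa(1)=0$. The differences $\varphi_J(E(s))-\varphi_N(E(s))$ are affine in $s$, so
\[
\varphi_J(E(s))=\varphi_J(E)+sd_J+\kappa(s)\qquad(1\le J\le N)
\]
with the same $\kappa$ for all $J$. For almost every $s$, Lemma~\ref{lem:chain} and \eqref{eq:gradient} give $D_J(h)=d_J+\kappa'(s)$ for all $J$, where $h=\dot E(s)$ and $D_J=D_{J,A}/(K_J-1)$ at $E(s)$ for any $A\in\mathcal A_J(E(s))$.

Since $\int_0^1\kappa'\,ds=0$, the inequality $\kappa'(s)\le0$ holds on a set of positive measure, and so at some $s$ of this kind. There $D_J(h)\le0$ for all $J$, so Proposition~\ref{prop:local} gives $D_J(h)=0$, that is, $d_J=-\kappa'(s)\ge0$ for all $J$. Hence all $d_J$ vanish, $r(E)=r(\tilde E)$, and $E=\tilde E$ by Theorem~\ref{thm:C}.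
\end{proof}

This also completes the proof of Theorem~\ref{thm:A}.

\section{The value of the minimum}\label{sec:values}

By Theorem~\ref{thm:A}, $K_{n,N}$ is the common gap constant of $N$ equally spaced nodes. The dependence on $n/N$ alone comes from the substitution $\theta\mapsto g\theta$, which turns an extremal function for $(n',N')$ into one for $(gn',gN')$.

\begin{proof}[Proof of Theorem~\ref{thm:D}]
In the \emph{$(n,N)$ problem} we take the nodes $\theta_j=(2j-1)\pi/N$, so that $G_0=(-\pi/N,\pi/N)$ and $\theta_1,\dots,\theta_N$ are the nodes in $(0,2\pi)$.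

\emph{Scaling.} Let $n=gn'$ and $N=gN'$ with $1\le n'<N'$. Let $Q\in H_{n'}$ be the extremal function of the gap about $0$ in the $(n',N')$ problem, with $Q(\tau_s)=(-1)^{s-1}$ at nodes $\tau_1<\dots<\tau_{n'+1}$ in $(0,2\pi)$. Put $R(\theta)=Q(g\theta)$. Its frequencies are $g(j-n'/2)=gj-n/2$ with $0\le gj\le n$, so $R\in H_n$. A number $\theta$ is an odd multiple of $\pi/N$ exactly when $g\theta$ is an odd multiple of $\pi/N'$. So $|R|\le1$ at the nodes of the $(n,N)$ problem, and the points $(\tau_s+2\pi l)/g$ with $0\le l\le g-1$ are nodes in $(0,2\pi)$. By (H1), $R$ takes the value $(-1)^{n'l+s-1}$ at such a point. For fixed $l$ the values alternate, and the last value for $l$, namely $(-1)^{n'(l+1)}$, equals the first value for $l+1$. Drop the point with $s=1$ for each $l=1,\dots,g-1$. There remain $g(n'+1)-(g-1)=n+1$ nodes, at which $R$ takes the values $+1,-1,+1,\dots$. By Proposition~\ref{prop:extremal}, $R$ is the extremal function of $G_0$ in the $(n,N)$ problem. Its maximum over $|\theta|\le\pi/N$ is the maximum of $Q$ over $|\theta|\le\pi/N'$.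 Hence
\[
K_{n,N}=K_n(E_N)=K_{n'}(E_{N'})=K_{n',N'} .
\]
Taking $n'/N'$ to be $n/N$ in lowest terms, we see that $K_{n,N}$ depends only on $n/N$.

\emph{The case $N=kn$.} Take $g=n$, $n'=1$, $N'=k$. Example~\ref{ex:one} with gap length $2\pi/k$ gives $K_{1,k}=\sec\frac\pi{2k}$.

\emph{The case $(N-n)\mid N$.} Take $g=N-n$ and $N'=N/g$. Then $n=g(N'-1)$, so $n'=N'-1\ge1$. In the $(n',N')$ problem the only set $A$ consists of all nodes $\theta_j=(2j-1)\pi/N'$, $1\le j\le N'$, and $Q(\theta_j)=(-1)^{j-1}$. The function $Q$ is even. Indeed, $Q(-\theta)\in H_{n'}$ and $-\theta_j=\theta_{N'+1-j}-2\pi$, so $Q(-\theta_j)=(-1)^{N'-1}(-1)^{N'-j}=(-1)^{j-1}=Q(\theta_j)$, and interpolation is unique. Hence the unique critical point of $Q$ in $G_0$ is $0$, and $K_{n',N'}=Q(0)=\sum_j|\ell_j(0)|$ by \eqref{eq:lebesgue}. The function $\omega(\theta)=\cos\frac{N'\theta}2\in H_{N'}$ vanishes at all nodes, with $|\omega'(\theta_j)|=N'/2$. By (H4) the function $\omega(\theta)\big/\bigl(2\omega'(\theta_j)\sin\frac{\theta-\theta_j}2\bigr)$ lies in $H_{n'}$; it equals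 $1$ at $\theta_j$ and $0$ at the other nodes, so it is $\ell_j$. Therefore
\[
|\ell_j(0)|=\frac1{N'\sin(\theta_j/2)}=\frac1{N'\sin\bigl((2j-1)\pi/2N'\bigr)},
\]
and summation over $j$ gives the formula.
\end{proof}

For $N'=2$ the two formulas overlap and both give $\sqrt2$, as in Example~\ref{ex:four}. For $N'=3$ the sum is $\frac13(2+1+2)=\frac53$, as in Example~\ref{ex:three}.

\begin{thebibliography}{1}
\bibitem{bounds}
\emph{Bounds for polynomials with a unit discrete norm},
\texttt{http://annals.math.princeton.edu/wp-content/uploads/annals-v165-n1-p03.pdf}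
\end{thebibliography}
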